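# A derivation of $L(\mathbb F_n)$ into affiliated operators that is discontinuous in measure

## 1. The theorem and the topologies in it

Throughout, $M$ is a finite von Neumann algebra with separable predual and faithful normal tracial state $\tau$, $M^o$ is the opposite algebra, $N=M\overline\otimes M^o$ with the trace $\tau\otimes\tau^o$ (again written $\tau$), and $U=U(N)$ is the $*$-algebra of closed densely defined operators affiliated with $N$. We write $\|\cdot\|_2$ for the 2-norms of the traces. A derivation $\Delta:M\to U$ is a linear map with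

$$\Delta(xy)=(x\otimes1)\Delta(y)+(1\otimes y^o)\Delta(x)\qquad(x,y\in M).\tag{1}$$

For $\varepsilon,\delta>0$ let $\mathcal N(\varepsilon,\delta)$ be the set of all $x\in U$ for which there is a projection $p\in N$ with $\|xp\|\le\varepsilon$ and $\tau(1-p)\le\delta$.

**Theorem 1.** Let $M=L(\mathbb F_n)$, $2\le n<\infty$. There are a derivation $\Delta:M\to U$ and unitaries $w_m\in M$ $(m\ge1)$ such that for all $C>0$ and $0<\delta<\frac18$
$$\Delta(w_m)\notin\mathcal N(C,\delta)\qquad\text{whenever } m>2C^2 .$$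
Consequently $x_m=m^{-1/4}w_m$ satisfies $\|x_m\|\to0$, but $\Delta(x_m)\not\to0$ in measure. So $\Delta$ is not continuous from the norm topology to the topology of convergence in measure, and hence not from the topology of bounded convergence in measure to the topology of convergence in measure.

The question behind the theorem is posed, as an open question, in the report at http://publications.mfo.de/bitstream/handle/mfo/2915/OWR_2005_41.pdf. It asks whether every derivation $M\to U(M\overline\otimes M^o)$ is *automatically* continuous from bounded convergence in measure to convergence in measure. Theorem 1 says no. Let us unpack the words.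

**The bimodule.** In $M^o$ we have $(ab)^o=b^oa^o$. The algebra $U$ is an $M$-bimodule via $a\cdot\xi\cdot b=(a\otimes1)(1\otimes b^o)\xi$. Both actions multiply $\xi$ *from the left*, inside $U$. So $U$ is acted on by $M\otimes M^o$, and (1) is the usual Leibniz rule $\Delta(xy)=x\cdot\Delta(y)+\Delta(x)\cdot y$. Right multiplication of $\xi$ by elements of $U$ is still free, and it commutes with everything.

**Affiliated operators.** For a finite algebra, sums and products of affiliated operators (after closure) are again affiliated, and $U$ is a $*$-algebra. The sets $\mathcal N(\varepsilon,\delta)$ are a neighbourhood base of $0$ for the topology of *convergence in measure*, in which $U$ is a complete separable metrizable topological algebra. If $N=L^\infty[0,1]$, then $U(N)$ consists of all measurable functions modulo null functions, and convergence in measure is the usual one. For example, $k\,1_{[0,1/k]}\to0$ in measure although the norms are $k$.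

Every $x\in U$ has a polar decomposition $x=v|x|$ with $v\in N$; its right support $r(x)=v^*v$ and left support $l(x)=vv^*$ are equivalent projections, so they have the same trace. Since $|x|$ is injective on the range of $r(x)$, it is invertible in $r(x)Ur(x)$. In particular an injective $x\in U$ has $r(x)=1$, hence $l(x)=1$, and is invertible in $U$. We also use $\tau(q\wedge f)=\tau(q)+\tau(f)-\tau(q\vee f)$ for projections.

**Continuity.** "Bounded convergence in measure" means: on each ball $\{\|x\|\le R\}$ of $M$ use convergence in measure. On such a ball this is the $\|\cdot\|_2$-topology. Indeed, small 2-norm gives smallness in measure by Chebyshev, and if $\|x\|\le R$, $\|xp\|\le\varepsilon$, $\tau(1-p)\le\delta$, then $\|x\|_2^2=\|xp\|_2^2+\|x(1-p)\|_2^2\le\varepsilon^2+R^2\delta$. Norm convergence is stronger: $\|x\|\le\varepsilon$ puts $x$ in $\mathcal N(\varepsilon,\delta)$ for every $\delta$ (take $p=1$). So a sequence with $\|x_m\|\to 0$ and $\Delta(x_m)\not\to0$ refutes continuity in the strongest way.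

**From the first sentence of Theorem 1 to the rest.** If $\Delta(m^{-1/4}w_m)\in\mathcal N(1,\frac1{16})$, then $\Delta(w_m)\in\mathcal N(m^{1/4},\frac1{16})$. The first sentence of the theorem excludes this when $m>2m^{1/2}$, i.e. when $m>4$. So $\Delta(x_m)\notin\mathcal N(1,\frac1{16})$ for all $m>4$, while $\|x_m\|=m^{-1/4}\to0$. It remains to find $\Delta$ and $w_m$.

## 2. Inner derivations and diffuse abelian subalgebras

We look for a discontinuous derivation in the simplest places and do not find one.

*Finite-dimensional $M$.* A linear map from a finite-dimensional Hausdorff topological vector space to a topological vector space is continuous. So every $\Delta$ is continuous.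

*Inner derivations.* For $\xi\in U$ put $\mathrm{ad}_\xi(x)=(x\otimes1-1\otimes x^o)\xi$. This is a derivation, because $y^ox^o=(xy)^o$ gives
$$xy\otimes1-1\otimes(xy)^o=(x\otimes1)(y\otimes1-1\otimes y^o)+(1\otimes y^o)(x\otimes1-1\otimes x^o).$$
It is continuous in our sense: if $x_i\to x$ boundedly in measure, then $x_i\otimes1\to x\otimes1$ and $1\otimes x_i^o\to1\otimes x^o$ in 2-norm, hence in measure, and multiplication by $\xi$ is continuous.

*Diffuse abelian pieces.* Here a purely algebraic argument forces $\Delta$ to be inner.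

**Lemma 3.** Let $a\in M$ be normal with diffuse (atomless) spectral distribution $\mu$, and let $\Delta:M\to U$ be a derivation.

(a) $a\otimes1-1\otimes a^o$ is invertible in $U$.

(b) If $\Delta(a)=0$ and $b\in M$ commutes with $a$, then $\Delta(b)=0$.

(c) With $\xi=(a\otimes1-1\otimes a^o)^{-1}\Delta(a)$ we have $\Delta(b)=\mathrm{ad}_\xi(b)$ for all $b\in M$ commuting with $a$.

*Proof.* (a) The elements $a\otimes1$ and $1\otimes a^o$ are commuting normal elements with joint distribution $\mu\times\mu$. The kernel projection of their difference is the joint spectral projection of the diagonal, whose trace is $\int\mu(\{z\})\,d\mu(z)=0$. So the difference is injective, hence invertible in $U$.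

(b) By (1) and $\Delta(a)=0$, we get $0=\Delta(ab-ba)=(a\otimes1-1\otimes a^o)\Delta(b)$. Now use (a).

(c) The derivation $\Delta-\mathrm{ad}_\xi$ kills $a$. Apply (b) to it. $\square$

Diffuseness matters: for $M=\mathbb C^2$ and $a=(1,0)$, the element $a\otimes1-1\otimes a^o$ has kernel projection $a\otimes a^o+(1-a)\otimes(1-a)^o\neq0$.

So if the centre of $M$ contains a normal element with diffuse distribution (for example $M=L^\infty[0,1]$), then every derivation is inner and thus continuous. More strikingly, if $M$ is a II$_1$ factor, then *every* $\Delta$ is continuous on *every* abelian von Neumann subalgebra. Indeed, enlarge the subalgebra to a maximal abelian one, $A$. It has no minimal projection: if $e\in A$ is minimal, then $Ae=\mathbb Ce$, so $eMe$ commutes with $A$, so $eMe\subset A$ and $eMe=\mathbb Ce$, which is impossible in a II$_1$ factor. So $A$ is diffuse with separable predual and is generated by one self-adjoint $a$ with diffuse distribution, and $\Delta|_A=\mathrm{ad}_\xi|_A$ by (c).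

A natural plan is now to prove continuity by gluing. It stops at once: the operator $\xi$ depends on $A$. For $M=L(\mathbb F_2)$ with generators $u,v$ one gets $\xi'$ for $\{u\}''$ and $\xi''$ for $\{v\}''$, and nothing makes them equal. Even when they agree, Lemma 3 only controls the algebra generated by $\{u\}''$ and $\{v\}''$, and says nothing about general limits of words. We shall exploit the freedom to choose different operators for $u$ and for $v$.

## 3. Words on which the free difference quotient is unbounded in measure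

Let $M=L(\mathbb F_n)$, and let $u,v$ be the first two canonical unitary generators. The simplest choice with two different operators is $\Delta(u)=0$ and $\Delta(v)=v\otimes1$.

Put $h_0=1$, $h_j=uv\,u^2v\cdots u^jv$ and $w_m=h_m$. For instance $w_2=uv\,u^2v$, and such a derivation has $\Delta(w_2)=uv\otimes(u^2v)^o+uvu^2v\otimes1$. Powers of $v$ would not do: $\Delta(v^m)=\mathrm{ad}_\xi(v^m)=(v^m\otimes1-1\otimes(v^m)^o)\xi$ for the fixed $\xi$ of Lemma 3(c) with $a=v$. If $\xi\in\mathcal N(C',\delta)$, then all of these lie in $\mathcal N(2C',\delta)$. The growing exponents of $u$ make the summands nearly independent.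

**Lemma 4.** Let $\mathcal D\subset M$ be a subalgebra containing $u,v,1$ and $\Delta:\mathcal D\to U$ a linear map satisfying (1) on $\mathcal D$, with $\Delta(u)=0$ and $\Delta(v)=v\otimes1$. Then for all $C>0$ and $0<\delta<\frac18$, $\Delta(w_m)\notin\mathcal N(C,\delta)$ whenever $m>2C^2$.

*Proof.* **Step 1: compute $\Delta(w_m)$.** By (1), $\Delta(u^k)=0$ for $k\ge1$. Expanding $\Delta(w_m)$ over the $m$ occurrences of $v$, the $j$-th one contributes $(h_{j-1}u^j\otimes1)(1\otimes t_j^o)(v\otimes1)=h_j\otimes t_j^o$, where $t_j=u^{j+1}v\cdots u^mv=h_j^{-1}w_m$ (and $t_m=1$). Since $t_j^o=w_m^o(h_j^{-1})^o$,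
$$\Delta(w_m)=(1\otimes w_m^o)S_m,\qquad S_m=\sum_{j=1}^m\gamma_j,\quad\gamma_j=h_j\otimes(h_j^{-1})^o .\tag{2}$$

**Step 2: two moments of $T=S_m^*S_m$, to show that $S_m$ is large on a projection of fixed size.** With $h=h_i^{-1}h_jh_l^{-1}h_p$ we have $\gamma_i^*\gamma_j\gamma_l^*\gamma_p=h\otimes(h^{-1})^o$, so its trace is $\tau(h)\tau(h^{-1})=|\tau(h)|^2$. This is $1$ if $h_i^{-1}h_j=h_p^{-1}h_l$ and $0$ otherwise. We count the solutions $(i,j,l,p)$.

If $i=j$, the equation says $h_p=h_l$, i.e. $p=l$: there are $m^2$ solutions. If $i<j$, then $h_i^{-1}h_j=u^{i+1}v\cdots u^jv$ is a nontrivial positive word. So $h_p^{-1}h_l$ must be a nontrivial positive word, which forces $p<l$ (if $p>l$ it is the inverse of a nontrivial positive word, and the exponent sums differ in sign). Then $h_p^{-1}h_l=u^{p+1}v\cdots u^lv$. Comparing the first and the last exponent of $u$ gives $p=i$, $l=j$: there are $\frac{m(m-1)}2$ solutions. By taking inverses, $i>j$ gives as many. Likewise $\tau(\gamma_i^*\gamma_j)=|\tau(h_i^{-1}h_j)|^2=\delta_{ij}$.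 Hence
$$\tau(T)=m,\qquad\tau(T^2)=m^2+m(m-1)=2m^2-m .$$

Let $e=1_{[m/2,\infty)}(T)$. Then $m=\tau(T(1-e))+\tau(Te)\le\frac m2+(\tau(T^2)\tau(e))^{1/2}$, so $\tau(e)\ge\frac{m^2/4}{2m^2-m}\ge\frac18$.

**Step 3: conclude.** Suppose $\Delta(w_m)\in\mathcal N(C,\delta)$ with $\delta<\frac18$, and let $p$ be a projection with $\tau(1-p)\le\delta$ and $\|\Delta(w_m)p\|\le C$. Since $1\otimes w_m^o$ is unitary, $\|S_mp\|\le C$ by (2). As $\tau(e\wedge p)\ge\tau(e)-\tau(1-p)\ge\frac18-\delta>0$, there is a unit vector $\chi$ in the range of $e\wedge p$, and $C^2\ge\|S_m\chi\|^2=\langle T\chi,\chi\rangle\ge\frac m2$. So $m\le2C^2$. $\square$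

On the group algebra $\mathbb C[\mathbb F_n]$ a derivation as in Lemma 4 is easy to get. For a group element $g$ put $\delta(g)=(1\otimes(g^{-1})^o)\Delta(g)$; then (1) becomes the cocycle identity $\delta(gh)=\delta(g)+(g\otimes(g^{-1})^o)\delta(h)$, and on a free group a cocycle may be prescribed on the generators. The difficulty is to *extend this to all of $M$*. Extension by continuity is impossible, by Lemma 4. Extending element by element meets forced values: by Lemma 3(c), the value at $v$ determines the value at each $b\in M$ commuting with $v$, and $M$ is full of other algebraic relations. The real question is whether forced values can contradict each other. The following hypothesis excludes contradictions.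

## 4. Prescribing a derivation on generators with many matrix models

Write $M_d=M_d(\mathbb C)$, $\mathrm{tr}$ for its normalized trace, and $D=d^2$. On $M_d$ and its powers we use the real inner product and norm
$$\langle a,b\rangle=d\,\mathrm{Re}\,\mathrm{Tr}(a^*b),\qquad|a|^2=D\,\mathrm{tr}(a^*a).$$
The volume vol on $M_d$, on $M_d^{sa}$ (of real dimension $D$) and on powers of these is Lebesgue measure for this Euclidean structure. Let $v_k(r)=\pi^{k/2}r^k/\Gamma(\frac k2+1)$ be the volume of the $r$-ball in $\mathbb R^k$.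

**Hypothesis (V).** $X_1,\dots,X_n\in M$ $(n\ge1)$ are distinct self-adjoint elements generating $M$ as a von Neumann algebra. There is $c_0\in(0,1]$ such that for all $l\in\mathbb N$ and $\kappa>0$ there is $d\ge1$ with
$$\mathrm{vol}\{x\in(M_d^{sa})^n:\ |\mathrm{tr}\,w(x)-\tau(w(X))|<\kappa\ \text{ for all words } w\text{ of length}\le l\}\ \ge\ c_0^{D}.$$

**Example.** (V) fails for $M=\mathbb C$, $n=1$, $X_1=0$. For $l\ge2$ the set lies in the ball $|x|^2<\kappa D$ of $\mathbb R^D$. From $\Gamma(z+1)\ge\int_z^\infty t^ze^{-t}dt\ge(z/e)^z$ this ball has volume at most $(2\pi e\kappa)^{D/2}$, which is $<c_0^D$ once $2\pi e\kappa<c_0^2$. This is as it should be, since $\Delta(0)=0$ cannot be prescribed otherwise.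

**Theorem 2.** Under (V), for all $\eta_1,\dots,\eta_n\in U$ there is a derivation $\Delta:M\to U$ with $\Delta(X_i)=\eta_i$ for all $i$.

**Lemma 5.** (V) holds with $c_0=\frac12$ for $M=L(\mathbb F_n)$ and free semicircular generators $X_1,\dots,X_n$ of variance 1.

*Proof.* **Step 1: a Gaussian model.** The standard Gaussian measure on $(M_d^{sa})^n\cong\mathbb R^{nD}$ has density $(2\pi)^{-nD/2}e^{-|x|^2/2}$. Because $|x_i|^2=d\sum_{a,b}|(x_i)_{ab}|^2$, it makes $x_1,\dots,x_n$ independent GUE matrices with $\mathbb E|(x_i)_{ab}|^2=1/d$. By Voiculescu's theorem (Invent. Math. 104 (1991)), $\mathbb E\,\mathrm{tr}\,w(x)\to\tau(w(X))$ as $d\to\infty$ for every word $w$.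

**Step 2: the variance tends to zero, so that means become probabilities.** Let $w$ have length $l\ge1$ and $f=\mathrm{tr}\,w$. By cyclicity of the trace, $df[h]=\sum_{s=1}^l\mathrm{tr}(u_sh_{i_s})$ with words $u_s$ of length $l-1$. By Cauchy–Schwarz and $\mathrm{tr}(h_i^*h_i)^{1/2}=|h_i|D^{-1/2}$, we have $|df[h]|\le\sum_s\mathrm{tr}(u_s^*u_s)^{1/2}|h|D^{-1/2}$. So $\mathrm{Re}f$ and $\mathrm{Im}f$ have gradients of squared norm at most $\frac lD\sum_s\mathrm{tr}(u_s^*u_s)$. The Gaussian Poincaré inequality $\mathrm{Var}(\phi)\le\mathbb E|\nabla\phi|^2$ gives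
$$\mathrm{Var}(\mathrm{Re}f)+\mathrm{Var}(\mathrm{Im}f)\le\frac{2l}D\sum_s\mathbb E\,\mathrm{tr}(u_s^*u_s)\longrightarrow0,$$
since the expectations on the right converge by Step 1, hence stay bounded.

**Step 3: from probability to volume.** By Chebyshev, $\mathrm{tr}\,w(x)\to\tau(w(X))$ in probability for each of the finitely many words of length $\le l$. So for large $d$ the set in (V) has Gaussian measure $\ge\frac12$. As the density is at most $(2\pi)^{-nD/2}$, its volume is $\ge\frac12(2\pi)^{nD/2}\ge2^{-D}$. $\square$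

**Proof of Theorem 1 from Theorem 2.** *Choice of generators.* Let $u_1=u,u_2=v,\dots,u_n$ be the canonical generators. Each $u_i$ has Haar distribution on the circle. Let $\Phi:[-2,2]\to[0,1]$ be the distribution function of the semicircle law of variance 1, a homeomorphism, and let $X_i=h(u_i)$ with $h(e^{2\pi it})=\Phi^{-1}(t)$ for $t\in[0,1)$. Then $X_i$ is semicircular and $u_i=e^{2\pi i\Phi(X_i)}$, so $\{X_i\}''=\{u_i\}''$. Hence $X_1,\dots,X_n$ are free and generate $M$, and (V) holds by Lemma 5.

*Choice of values.* By Lemma 3(a), $v\otimes1-1\otimes v^o$ is invertible in $U$. Put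
$$\xi=(v\otimes1-1\otimes v^o)^{-1}(v\otimes1),\qquad\eta_2=(X_2\otimes1-1\otimes X_2^o)\xi,\qquad\eta_i=0\ (i\ne2),$$
and let $\Delta$ be a derivation with $\Delta(X_i)=\eta_i$, given by Theorem 2. Since $\Delta(X_1)=0$ and $u$ commutes with $X_1$, which is diffuse, Lemma 3(b) gives $\Delta(u)=0$. The derivation $\Delta-\mathrm{ad}_\xi$ kills $X_2$, hence $v$ by Lemma 3(b). So $\Delta(v)=\mathrm{ad}_\xi(v)=v\otimes1$. Lemma 4 with $\mathcal D=M$ finishes the proof. $\square$

What remains is Theorem 2.

## 5. The universal module and the injectivity of $U$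

The aim of this section is to turn "no contradictions" into linear independence in a module. Let $E$ be the left $U$-module with generators $[x]$ $(x\in M)$ and relations
$$[\alpha x+\beta y]=\alpha[x]+\beta[y],\qquad[xy]=(x\otimes1)[y]+(1\otimes y^o)[x]\qquad(x,y\in M,\ \alpha,\beta\in\mathbb C).$$
By construction, derivations $\Delta:M\to U$ correspond exactly to left $U$-linear maps $E\to U$, $[x]\mapsto\Delta(x)$.

**Proposition 6.** Under (V), $[X_1],\dots,[X_n]$ are $U$-linearly independent in $E$.

**Lemma 7.** $U$ is injective as a left $U$-module.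

*Proposition 6 and Lemma 7 imply Theorem 2.* By independence, $[X_i]\mapsto\eta_i$ defines a $U$-linear map on the submodule $\bigoplus_iU[X_i]\subset E$. By injectivity it extends to $E$, and the extension is a derivation. $\square$

**Example.** Suppose $M$ is generated by two *commuting* elements $X_1,X_2$ that are not both scalar. Computing $[X_1X_2]=[X_2X_1]$ in both ways gives
$$(X_1\otimes1-1\otimes X_1^o)[X_2]-(X_2\otimes1-1\otimes X_2^o)[X_1]=0,$$
a nontrivial dependence. The contradiction came through an auxiliary element $X_1X_2$, whose coefficient cancels. By Proposition 6, (V) must fail here. In general the auxiliary elements can be arbitrary elements of $M$, not polynomials in $X$. That is the difficulty.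

*Proof of Lemma 7.* Three facts about $U$ are used.

1. $Ux=U\,r(x)$. Indeed $x=x\,r(x)$, and if $x=v|x|$ and $y$ is the inverse of $|x|$ in $r(x)Ur(x)$, then $yv^*x=y|x|=r(x)$.
2. For projections $q,f$ we have $q\vee f=r(q+f)$, because $\ker(q+f)=\ker q\cap\ker f$. So $q\vee f\in U(q+f)\subset Uq+Uf$ by fact 1.
3. If $l(x)$ has trace $\le\delta$, so has $r(x)$. With $p=1-r(x)$ we get $xp=0$ and $\tau(1-p)\le\delta$, so $x\in\mathcal N(\varepsilon,\delta)$ for all $\varepsilon>0$.

By Baer's criterion, let $I\subset U$ be a left ideal and $\varphi:I\to U$ left $U$-linear. We need $\eta\in U$ with $\varphi(x)=x\eta$ on $I$.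

**Step 1: construct $\eta$.** Let $s=\sup\{\tau(q):q\in I\text{ a projection}\}$. By fact 2, $I$ is closed under finite suprema of projections, so there are increasing projections $f_j\in I$ with $\tau(f_j)\to s$. Put $f_0=0$ and $e_j=f_j-f_{j-1}=e_jf_j\in I$. Since $\varphi(e_j)=\varphi(e_je_j)=e_j\varphi(e_j)$, for $j<j'$ the sum $\sum_{j<i\le j'}\varphi(e_i)$ has left support $\le f_{j'}-f_j$, of trace $\le s-\tau(f_j)$. By fact 3 the partial sums of $\sum_i\varphi(e_i)$ are Cauchy in measure. Let $\eta$ be the limit. Since $f_j\varphi(e_i)=\varphi(f_je_i)$ equals $\varphi(e_i)$ for $i\le j$ and $0$ for $i>j$, we get $f_j\eta=\sum_{i\le j}\varphi(e_i)=\varphi(f_j)$.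

**Step 2: $\varphi(q)=q\eta$ for every projection $q\in I$.** Let $\theta=\varphi(q)-q\eta$; then $q\theta=\theta$. Put $q_j=q\wedge f_j$. Since $q_jq=q_j=q_jf_j$,
$$q_j\varphi(q)=\varphi(q_j)=\varphi(q_jf_j)=q_j\varphi(f_j)=q_jf_j\eta=q_j\eta=q_jq\eta,$$
so $q_j\theta=0$ and $\theta=(q-q_j)\theta$. As $q\vee f_j\in I$, we have $\tau(q_j)=\tau(q)+\tau(f_j)-\tau(q\vee f_j)\ge\tau(q)+\tau(f_j)-s\to\tau(q)$. So $l(\theta)\le q-q_j$ has trace tending to $0$, i.e. $\theta=0$.

**Step 3: all of $I$.** For $x\in I$ we have $r(x)\in Ux\subset I$, so $\varphi(x)=x\varphi(r(x))=x\,r(x)\eta=x\eta$. $\square$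

## 6. A linear dependence as a finite system, and the trouble with differentiating it

From here on we prove Proposition 6 by contradiction. Suppose $\sum_i\zeta_i[X_i]=0$ in $E$ with $\zeta=(\zeta_i)\in U^n$, $\zeta\ne0$.

**Step 1: write the dependence with finitely many bounded coefficients.** In the free left $U$-module with basis $e_x$ $(x\in M)$ we have
$$\sum_i\zeta_ie_{X_i}=\sum_{k=1}^r\nu_kr_k,\tag{3}$$
where $\nu_k\in U$ and each $r_k$ is a relator $e_c-\alpha e_a-\beta e_b$ (with $c=\alpha a+\beta b$) or $e_{c}-(a\otimes1)e_b-(1\otimes b^o)e_a$ (with $c=ab$). For finitely many elements of $U$ there are projections $f\in N$ with $\tau(1-f)$ arbitrarily small such that left multiplication by $f$ makes them all bounded (intersect spectral projections of the $|y^*|$). If $\zeta_i\neq0$ and $\tau(1-f)<\tau(l(\zeta_i))$, then $f\zeta_i\ne0$, because $f\zeta_i=0$ would mean $l(\zeta_i)\le1-f$. Multiplying (3) from the left by such an $f$, we may assume $\zeta_i,\nu_k\in N$. The $X_i$ are distinct, so the left side of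 (3) is nonzero and $r\ge1$.

**Step 2: encode the relators as polynomials.** Let $Y_1,\dots,Y_m$ be the distinct elements of $M$ involved, with $Y_j=X_j$ for $j\le n$. To $r_k$ associate the noncommutative polynomial
$$P_k(t)=t_c-\alpha t_a-\beta t_b\qquad\text{or}\qquad P_k(t)=t_c-t_at_b$$
in $t_1,\dots,t_m$ (we write $t_a$ for the variable belonging to the element $a$, and so on). Then $P_k(Y)=0$. Let $a\otimes b^o$ act by $(a\otimes b^o)w=awb$. Then $dP_k(t)[h]=\sum_jJ_{kj}(t)h_j$, where $J_{kj}(t)$ is a sum of scalars and terms $-t_a\otimes1$, $-1\otimes t_b^o$. For $t=Y$ these are exactly the coefficients of the relator: $r_k=\sum_jJ_{kj}(Y)e_{Y_j}$. Comparing coefficients in (3),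
$$\sum_k\nu_kJ_{kj}(Y)=\zeta_j\ (j\le n),\qquad\sum_k\nu_kJ_{kj}(Y)=0\ (n<j\le m).\tag{4}$$

**The tempting argument.** Suppose for a moment that for $x$ in a set of positive volume of matrix tuples there were exact solutions $t=(x,y(x))$ of $P_k(t)=0$, with $y$ differentiable, and matrix versions of $\nu_k$, $\zeta_j$ satisfying (4) with $t$ in place of $Y$. Differentiating $P_k(x,y(x))=0$ in a direction $h$ and applying $\sum_k\nu_k$ would give $\sum_{j\le n}\zeta_jh_j=0$ for every direction $h$, absurd when $\zeta\ne0$.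

What we really have is $y_j=q_j(x)$, where $q_j$ is a polynomial with $q_j(X)$ close to $Y_j$ in 2-norm. Then $P_k(x,q(x))$ is small, $\sum_k\nu_kJ_{kj}$ is small for $j>n$, and differentiating gives
$$\sum_k\nu_k\,d\big(P_k(x,q(x))\big)[h]\approx\sum_{j\le n}\zeta_jh_j+\sum_{j>n}(\text{small})\,dq_j(x)[h].$$
Both sides are out of control. A small function may have a large derivative (already $\epsilon\sin(x/\epsilon^2)$ on the line), and $dq_j$ may be huge because the degree of $q_j$ grows as the approximation improves. This is the exact point at which the argument stops. We need a version that never differentiates $q_j$ and does not see its degree.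

**A Lagrangian set instead.** Keep $y$ as an *independent* variable, add multipliers $\lambda=(\lambda_k)$, and consider the scalar polynomial
$$F(x,y,\lambda)=\sum_k\langle\lambda_k,P_k(x,y)\rangle,$$
of degree at most $3$ whatever the $q_j$ are. With $\psi=(y,\lambda)$, look at the set of $(x,p)$ with $p=\nabla_xF(x,\psi)$ for some $\psi$ with $\nabla_\psi F(x,\psi)=0$. Along it $\sum p_i\,dx_i=dF$, so the symplectic form $\sum dp_i\wedge dx_i$ vanishes: the set has at most half the dimension of the $(x,p)$-space, in other words at most $N_1$ if $x\in\mathbb R^{N_1}$. On the other hand, take $y=q(x)$ and $\lambda_k=\nu_k^*g$ with an arbitrary matrix $g$. By (4), $\nabla_{y_j}F=\sum_kJ_{kj}^*\nu_k^*g\approx0$ and $\nabla_{x_j}F\approx\zeta_j^*g$ up to taking a Hermitian part. As $g$ varies, these $p$ fill many dimensions over *each* $x$, and $x$ fills $N_1$ dimensions. That is more than $N_1$ dimensions in total. No derivative of $q$ occurred. Since all equations hold only approximately, we compare volumes of neighbourhoods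 rather than dimensions.

## 7. A volume bound for approximately Lagrangian sets of low degree

We use Bezout's theorem in this form: a system of $k$ polynomials of degrees $\delta_1,\dots,\delta_k\ge1$ in $k$ variables has at most $\prod\delta_i$ solutions in $\mathbb C^k$ at which the Jacobian is invertible. A constant polynomial in the system excludes such solutions altogether, so upper bounds for the degrees suffice.

**Proposition 8.** Let $F:\mathbb R^{N_1}\times\mathbb R^{N_2}\to\mathbb R$, $(x,\psi)\mapsto F(x,\psi)$ $(N_1,N_2\ge1)$, be a polynomial of degree $\le3$. Let $\rho>0$, $R\ge1$, $0<\eta\le1$, and let $\mathcal W$ be the set of $(x,p)\in\mathbb R^{N_1}\times\mathbb R^{N_1}$ with $|x|,|p|\le R\rho$ for which there is $\psi$ with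
$$|\psi|\le R\rho,\quad|\nabla_\psi F(x,\psi)|\le\eta\rho,\quad|\nabla_xF(x,\psi)-p|\le\eta\rho.$$
Then
$$\mathrm{vol}(\mathcal W)\le(4\eta)^{N_1}\;2^{3N_1+2N_2}\;4^{N_1}3^{N_2}\;v_{2N_1}(5R\rho).$$

**Example.** Let $N_1=N_2=1$ and $F(x,\psi)=x\psi$. Then $\nabla_\psi F=x$, $\nabla_xF=\psi$, the Lagrangian set is the line $x=0$, and (take $\psi=p$) $\mathcal W=\{|x|\le\eta\rho,\ |p|\le R\rho\}$ has area $4\eta R\rho^2$. The exponent of $\eta$ is $1=N_1$.

*Proof.* $\mathcal W$ is a projection of a compact set, hence compact.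

**Step 1: select a good $\psi$ by minimization, so that it depends algebraically on $(x,p)$.** For $|\psi_0|\le R\rho$ let
$$\mathcal E_{x,p}(\psi)=|\nabla_\psi F|^2+|\nabla_xF-p|^2+\tfrac{\eta^2}{R^2}|\psi-\psi_0|^2 .$$
This is continuous and coercive in $\psi$, so a minimizer exists. For $(x,p)\in\mathcal W$, inserting the $\psi$ from the definition of $\mathcal W$ shows that the minimum is at most $2\eta^2\rho^2+\frac{\eta^2}{R^2}(2R\rho)^2=6\eta^2\rho^2$. Put
$$a=\nabla_\psi F(x,\psi),\qquad b=\nabla_xF(x,\psi)-p.$$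
At a minimizer, $|a|^2+|b|^2\le6\eta^2\rho^2$ and $|\psi|\le(1+\sqrt6)R\rho\le4R\rho$. So
$$\Theta:=(x,p,\psi,a/\eta,b/\eta)\in\mathbb R^{3N_1+2N_2}\quad\text{satisfies}\quad|\Theta|^2\le(1+1+16+6)R^2\rho^2\le(5R\rho)^2.$$

**Step 2: make the critical set a manifold on which $(x,p)$ are local coordinates.** Let $\mathcal C=\{(x,p,\psi):\partial_\psi\mathcal E_{x,p}(\psi)=0\}$. This is the preimage of $\psi_0$ under
$$G(x,p,\psi)=\psi+\tfrac{R^2}{2\eta^2}\,\partial_\psi\big(|\nabla_\psi F|^2+|\nabla_xF-p|^2\big).$$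
By Sard we may choose $\psi_0$ in the ball to be a regular value of $G$. Then $\mathcal C$ is a manifold of dimension $2N_1$, with tangent spaces $\ker dG$. Let $\mathrm{pr}:\mathcal C\to\mathbb R^{2N_1}$, $(x,p,\psi)\mapsto(x,p)$, and let $Z$ be the null set of its critical values (Sard again). The map $\mathrm{pr}$ is regular at a point iff $\ker dG$ contains no nonzero vector $(0,0,\dot\psi)$, i.e. iff $\partial_\psi G$ is invertible there. Let $\mathcal C'\subset\mathcal C$ be the open set of such points. On it $\mathrm{pr}$ is a local diffeomorphism, so locally $\psi,a,b,\Theta$ are smooth functions of $(x,p)$. Let $\mu$ be the pull-back of Lebesgue measure to $\mathcal C'$, and let $\mathcal K=\{z\in\mathcal C':|\Theta(z)|\le5R\rho\}$, a relatively closed and hence $\sigma$-compact set. If $(x,p)\in\mathcal W\setminus Z$ and $\psi$ is a minimizer, then $(x,p,\psi)\in\mathcal C$, and it lies in $\mathcal C'$ because $(x,p)\notin Z$, and in $\mathcal K$ by Step 1. So $\mathrm{pr}(\mathcal K)\supset\mathcal W\setminus Z$,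 and
$$\mathrm{vol}(\mathcal W)\le\mu(\mathcal K).\tag{5}$$

**Step 3: bound the area of $\Theta(\mathcal K)$ from above by Bezout.** Let $\mathsf g=(d\Theta)^Td\Theta$, with derivatives in the local coordinates $(x,p)$. By Cauchy–Binet, $\det\mathsf g=\sum_I(\det d\Theta_I)^2$, so $(\det\mathsf g)^{1/2}\le\sum_I|\det d\Theta_I|$. Here $I$ runs over the sets of $2N_1$ coordinates of $\Theta$, and there are at most $2^{3N_1+2N_2}$ of them. By the area formula,
$$\int_{\mathcal K}|\det d\Theta_I|\,d\mu=\int\#\big(\mathcal K\cap\Theta_I^{-1}(\theta)\big)\,d\theta,$$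
and $\Theta_I(\mathcal K)$ lies in a ball of radius $5R\rho$ in $\mathbb R^{2N_1}$. By Sard, for almost every $\theta$ all points counted have $\det d\Theta_I\ne0$. These points solve the square system
$$\partial_\psi\mathcal E=0\ (N_2\text{ equations of degree}\le3),\qquad\Theta_I=\theta\ (2N_1\text{ equations of degree}\le2)$$
in the $2N_1+N_2$ unknowns $(x,p,\psi)$; recall that $\nabla F$ has degree $\le2$, so $\mathcal E$ has degree $\le4$. They are nondegenerate solutions: a kernel vector of the Jacobian lies in $\ker dG$, so it is tangent to $\mathcal C'$, and it is killed by $d\Theta_I$, so it is zero. The Jacobian is a real invertible matrix, so these points are nondegenerate as complex solutions too. By Bezout there are at most $3^{N_2}4^{N_1}$ of them. Hence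
$$\int_{\mathcal K}(\det\mathsf g)^{1/2}\,d\mu\le2^{3N_1+2N_2}\,3^{N_2}4^{N_1}\,v_{2N_1}(5R\rho).\tag{6}$$

**Step 4: bound $\det\mathsf g$ from below by the symplectic form.** Locally on $\mathcal C'$ let $\varphi(x,p)=F(x,\psi(x,p))$. By the definition of $a$ and $b$,
$$d\varphi=\sum_i(p_i+b_i)\,dx_i+\sum_\alpha a_\alpha\,d\psi_\alpha,$$
and $d^2\varphi=0$ gives
$$\omega:=\sum_idp_i\wedge dx_i=-\sum_idb_i\wedge dx_i-\sum_\alpha da_\alpha\wedge d\psi_\alpha.$$
For tangent vectors, $\mathsf g(u,u)=|dx(u)|^2+|dp(u)|^2+|d\psi(u)|^2+\eta^{-2}\big(|da(u)|^2+|db(u)|^2\big)$. So $|dx(u)|$ and $|d\psi(u)|$ are at most $\mathsf g(u,u)^{1/2}$, and $|da(u)|$ and $|db(u)|$ are at most $\eta\,\mathsf g(u,u)^{1/2}$. Each of the two sums on the right evaluated at $(u,w)$ is at most $2\eta\,\mathsf g(u,u)^{1/2}\mathsf g(w,w)^{1/2}$, whence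
$$|\omega(u,w)|\le4\eta\,\mathsf g(u,u)^{1/2}\mathsf g(w,w)^{1/2}.$$
The matrix $\mathsf g$ is positive definite, since it dominates $|dx|^2+|dp|^2$. With $\Omega$ the matrix of $\omega$ in the coordinates $(x,p)$, so that $|\det\Omega|=1$, the inequality says $\|\mathsf g^{-1/2}\Omega\,\mathsf g^{-1/2}\|\le4\eta$. Taking determinants of these $2N_1\times2N_1$ matrices, $1\le(4\eta)^{2N_1}\det\mathsf g$, i.e. $(\det\mathsf g)^{1/2}\ge(4\eta)^{-N_1}$.

**Step 5: combine.** By (5), Step 4 and (6), $(4\eta)^{-N_1}\mathrm{vol}(\mathcal W)\le(4\eta)^{-N_1}\mu(\mathcal K)\le\int_{\mathcal K}(\det\mathsf g)^{1/2}d\mu\le2^{3N_1+2N_2}3^{N_2}4^{N_1}v_{2N_1}(5R\rho)$. $\square$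

## 8. Two incompatible volumes: proof of Proposition 6

We continue with the notation of Section 6, Steps 1 and 2: $\zeta_i,\nu_k\in N$, $\zeta\ne0$, and (4) holds. "Constant" means: depending only on $n,m,r,c_0,Y,\zeta,\nu$ and the scalars in the relators, and *not* on $\eta,\varepsilon,d$. Let $s=\sum_{i\le n}\|\zeta_i\|_2^2>0$ and fix $\eta\in(0,1]$.

The algebra $M_d\otimes M_d^o$ acts on $M_d$ by $(a\otimes b^o)w=awb$. This is a $*$-representation for the inner product $\mathrm{Tr}(w^*w')$, and
$$\tfrac1D\mathrm{Tr}_{\mathrm{End}(M_d)}(a\otimes b^o)=\mathrm{tr}(a)\,\mathrm{tr}(b).\tag{7}$$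

**Step 1: replace $Y_j$ and $\nu_k$ by polynomials in $X$, with errors under control.** Let $\mathcal A$ be the $*$-algebra generated by $1,X_1,\dots,X_n$ and let $\varepsilon\in(0,1]$. By Kaplansky's density theorem choose $q_j\in\mathcal A$ $(n<j\le m)$ with $\|q_j\|\le\|Y_j\|$, $\|q_j-Y_j\|_2\le\varepsilon$, and $\nu_k^0\in\mathcal A\otimes\mathcal A^o$ (algebraic tensor product) with $\|\nu_k^0\|\le\|\nu_k\|$, $\|\nu_k^0-\nu_k\|_2\le\varepsilon$. Put $q_j=X_j$ for $j\le n$ and
$$T_j=\sum_k\nu_k^0J_{kj}(q)\qquad(1\le j\le m).$$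
Let $A_0$ be $1$ plus the largest $|\alpha|+|\beta|$ in the relators (if any) plus $2\max_j\|Y_j\|$. Then $\|J_{kj}(q)\|\le A_0$ and $\|J_{kj}(q)-J_{kj}(Y)\|_2\le2\varepsilon$. Hence $\|T_j\|\le A_0\sum_k\|\nu_k\|$ and
$$\Big\|T_j-\sum_k\nu_kJ_{kj}(Y)\Big\|_2\le\sum_k\big(\|\nu_k^0-\nu_k\|_2A_0+2\varepsilon\|\nu_k\|\big)\le\varepsilon\sum_k(A_0+2\|\nu_k\|).$$
Since $P_k(Y)=0$ and $\|q_aq_b-Y_aY_b\|_2\le\|q_a-Y_a\|_2\|q_b\|+\|Y_a\|\|q_b-Y_b\|_2$, also $\|P_k(q)\|_2\le A_0\varepsilon$. With (4) we obtain constants $B_1,K_2\ge1$ such that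
$$\|T_j\|\le B_1,\quad\|T_j-\zeta_j\|_2\le K_2\varepsilon\ (j\le n),\quad\|T_j\|_2\le K_2\varepsilon\ (n<j\le m),\quad\|P_k(q)\|_2\le K_2\varepsilon.$$
Now choose $\varepsilon$, depending on $\eta$, so small that
$$(24m+2r)K_2^2\varepsilon^2\le\eta^2,\qquad\sqrt nK_2\varepsilon<\sqrt s,\qquad(\sqrt s-\sqrt nK_2\varepsilon)^2>\tfrac s2.\tag{8}$$
Fix expressions of the $q_j$ and the $\nu_k^0$ as noncommutative polynomials (respectively sums of tensors of such) in $X$.

**Step 2: pass to matrices.** For $x\in(M_d^{sa})^n$ evaluate these expressions at $x$: $y_j=q_j(x)$ for $n<j\le m$, $t=(x,y)$, and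
$$T_j(x)=\sum_k\nu_k^0(x)J_{kj}(t)\in\mathrm{End}(M_d),\qquad Q(x)=\sum_{j\le n}T_j(x)T_j(x)^*.$$
Let $\mathcal X$ be the open set in (V) for parameters $(l,\kappa)$. If $l$ is large and $\kappa$ small, independently of $d$, then all $x\in\mathcal X$ satisfy:

* (M1) $\mathrm{tr}(x_i^2)\le\tau(X_i^2)+1$, and $\mathrm{tr}(y_j^*y_j)\le\|Y_j\|^2+1$ for $n<j\le m$;
* (M2) $\sum_k\mathrm{tr}(P_k(t)^*P_k(t))\le2rK_2^2\varepsilon^2$;
* (M3) $\frac1D\mathrm{Tr}(\nu_k^0(x)\nu_k^0(x)^*)\le\|\nu_k\|^2+1$;
* (M4) $\frac1D\mathrm{Tr}(T_j(x)T_j(x)^*)\le2K_2^2\varepsilon^2$ for $n<j\le m$, and $\le B_1^2+1$ for $j\le n$;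
* (M5) $\frac1D\mathrm{Tr}\,Q(x)\ge\frac s2$, and $\frac1D\mathrm{Tr}\,Q(x)^2\le B_2:=(nB_1^2)^2+1$.

Indeed, by (7) each left side is a fixed polynomial in traces of words in $x$. So for $x\in\mathcal X$ it is close to the value of the same polynomial at $X$, computed with $\tau$ and $\tau\otimes\tau^o$, and there each inequality is strict. For (M2) the value is $\sum_k\|P_k(q)\|_2^2\le rK_2^2\varepsilon^2$. For (M3) it is $\|\nu_k^0\|_2^2\le\|\nu_k\|^2$. For (M4) it is $\|T_j\|_2^2$. For the first part of (M5) it is $\sum_{j\le n}\|T_j\|_2^2\ge(\sqrt s-\sqrt nK_2\varepsilon)^2>\frac s2$, by the triangle inequality and (8). For the second part it is $\big\|\sum_{j\le n}T_jT_j^*\big\|_2^2\le(nB_1^2)^2$. Fix $d$ as in (V) for these $(l,\kappa)$; then $\mathrm{vol}(\mathcal X)\ge c_0^D$.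

**Step 3: the function $F$ and its gradients.** Let
$$F(x,y,\lambda)=\sum_{k=1}^r\langle\lambda_k,P_k(x,y)\rangle,\qquad x\in(M_d^{sa})^n,\ y\in M_d^{m-n},\ \lambda\in M_d^r,$$
a real polynomial of degree $\le3$. Put $\psi=(y,\lambda)$, so $N_1=nD$ and $N_2=2(m-n+r)D$. With $J_{kj}^*$ the adjoint of $J_{kj}(x,y)$ for $\mathrm{Tr}(w^*w')$, hence also for $\langle\cdot,\cdot\rangle$, and $\mathrm{Herm}(w)=\frac12(w+w^*)$, the orthogonal projection onto $M_d^{sa}$,
$$\nabla_{\lambda_k}F=P_k,\qquad\nabla_{y_j}F=\sum_kJ_{kj}^*\lambda_k,\qquad\nabla_{x_j}F=\mathrm{Herm}\Big(\sum_kJ_{kj}^*\lambda_k\Big).$$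
Let $\mathcal W$ be as in Proposition 8 with $\rho=\sqrt D$ and a constant $R\ge1$ chosen in Step 5.

**Step 4: upper bound for $\mathrm{vol}(\mathcal W)$.** Since $(nD)!\ge(nD/e)^{nD}$, we have $v_{2nD}(5R\sqrt D)=(25\pi R^2D)^{nD}/(nD)!\le(25\pi eR^2/n)^{nD}$, and Proposition 8 gives
$$\mathrm{vol}(\mathcal W)\le C^D\eta^{nD},\qquad C=(3200\,\pi eR^2/n)^{n}\,12^{2(m-n+r)},\tag{9}$$
where $3200=4\cdot2^3\cdot4\cdot25$ and $12=2^2\cdot3$. Note that $C$ is a constant: the degrees of the $q_j$ do not enter.

**Step 5: many points of $\mathcal W$ over each $x\in\mathcal X$.** Let $x\in\mathcal X$, $g\in M_d$, and put $y_j=q_j(x)$, $\lambda_k=\nu_k^0(x)^*g$. Then $\sum_kJ_{kj}^*\lambda_k=T_j(x)^*g$, so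
$$\nabla_{y_j}F=T_j(x)^*g,\qquad\nabla_xF=L_xg:=\big(\mathrm{Herm}(T_j(x)^*g)\big)_{j\le n}.$$
Let $g$ be standard Gaussian in $M_d\cong\mathbb R^{2D}$. For complex-linear $T$ we have $\mathbb E|Tg|^2=2\mathrm{Tr}(T^*T)$. With $K_3=2\sum_k(\|\nu_k\|^2+1)$ and $K_4=2n(B_1^2+1)$, (M3) and (M4) give
$$\mathbb E|\lambda|^2\le K_3D,\qquad\mathbb E\sum_{n<j\le m}|T_j(x)^*g|^2\le4mK_2^2\varepsilon^2D,\qquad\mathbb E|L_xg|^2\le\mathbb E\sum_{j\le n}|T_j(x)^*g|^2\le K_4D.$$
By Markov's inequality each of the following fails with probability at most $\frac16$, so with probability at least $\frac12$ they hold simultaneously: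
$$|\lambda|^2\le6K_3D,\qquad\sum_{n<j\le m}|T_j(x)^*g|^2\le24mK_2^2\varepsilon^2D,\qquad|L_xg|^2\le6K_4D.$$
Let $\mathcal G_x$ be the closed set of such $g$. For $g\in\mathcal G_x$, (M2) (recall $|P_k|^2=D\,\mathrm{tr}(P_k^*P_k)$) and (8) give
$$|\nabla_\psi F|^2\le(24m+2r)K_2^2\varepsilon^2D\le\eta^2D.$$
By (M1), $|x|^2\le D\sum_i(\tau(X_i^2)+1)$ and $|\psi|^2=|y|^2+|\lambda|^2\le D\big(\sum_{j>n}(\|Y_j\|^2+1)+6K_3\big)$. If $|w|\le\eta\sqrt D$, then $|L_xg+w|\le(\sqrt{6K_4}+1)\sqrt D$. So for a suitable constant $R\ge1$, all of these are at most $R\sqrt D$, and since $p=L_xg+w$ has $|\nabla_xF-p|=|w|\le\eta\sqrt D$,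
$$(x,\,L_xg+w)\in\mathcal W\qquad\text{for }x\in\mathcal X,\ g\in\mathcal G_x,\ w\in(M_d^{sa})^n,\ |w|\le\eta\sqrt D.\tag{10}$$

**Step 6: $L_x$ has a fixed proportion of singular values bounded below.** This is where $\zeta\ne0$ is used. Let $\theta$ be the fraction of the $D$ eigenvalues of $Q(x)$ that are $\ge\frac s4$. By (M5) and Cauchy–Schwarz, $\frac s2\le\frac1D\mathrm{Tr}\,Q(x)\le\frac s4+\theta^{1/2}B_2^{1/2}$, so
$$\theta\ge\rho_0:=\frac{s^2}{16B_2}>0 .$$
Let $\mathcal V\subset M_d$ be the corresponding complex spectral subspace, of complex dimension $\delta_{\mathcal V}\ge\rho_0D$. Since $|w|^2=|\mathrm{Herm}(w)|^2+|\mathrm{Herm}(iw)|^2$ and the $T_j(x)^*$ are complex-linear, for $g\in\mathcal V$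
$$|L_xg|^2+|L_x(ig)|^2=\sum_{j\le n}|T_j(x)^*g|^2=\langle g,Q(x)g\rangle\ge\tfrac s4|g|^2.$$
Let $A$ be the compression of $L_x^*L_x$ to the real space $\mathcal V$, of real dimension $2\delta_{\mathcal V}$, and let $\mathcal V_-$ be the span of the eigenvectors of $A$ with eigenvalue $<\frac s8$. If $\dim_{\mathbb R}\mathcal V_->\delta_{\mathcal V}$, then $\mathcal V_-$ and $i\mathcal V_-$ intersect nontrivially in $\mathcal V$, so there is $0\ne g\in\mathcal V_-$ with $ig\in\mathcal V_-$. Then $|L_xg|^2+|L_x(ig)|^2<\frac s4|g|^2$, a contradiction. So $A$ has at least $\delta_{\mathcal V}$ eigenvalues $\ge\frac s8$, and by min–max so has $L_x^*L_x$. Thus $L_x$ has at least $d_1:=\lceil\rho_0D\rceil$ singular values $\ge c_1:=\sqrt{s/8}$. In particular $d_1\le nD$, the dimension of the target.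

**Step 7: the volume of the slice $\mathcal W_x=\{p:(x,p)\in\mathcal W\}$ for $x\in\mathcal X$.** Let $V\subset(M_d^{sa})^n$ be the span of left singular vectors for the $d_1$ largest singular values $\sigma_1,\dots,\sigma_{d_1}$ of $L_x$. In the corresponding orthonormal basis, $\mathrm{pr}_VL_xg$ has independent centred Gaussian coordinates with variances $\sigma_i^2\ge c_1^2$, so its density is at most $(2\pi c_1^2)^{-d_1/2}$. Since $g\in\mathcal G_x$ with probability $\ge\frac12$, the ($\sigma$-compact) set $\mathrm{pr}_VL_x\mathcal G_x$ has volume at least $\frac12(2\pi c_1^2)^{d_1/2}$. By (10), with $w\in V^\perp$, over each of its points the slice $\mathcal W_x$ contains, in the $V^\perp$-direction, a ball of radius $\eta\sqrt D$.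

Let $k=nD-d_1=\dim V^\perp$. For $k\ge1$ we have $\Gamma(\frac k2+1)\le2(\frac k2)^{k/2}$. For $k=2j$ this is $j!\le2j^j$. For $k=2j+1$, log-convexity of $\Gamma$ gives $\Gamma(j+\frac32)\le(j!\,(j+1)!)^{1/2}=j!\sqrt{j+1}\le(j+\frac12)^j\cdot2(j+\frac12)^{1/2}$. So, as $k\le nD$, the ball has volume
$$v_k(\eta\sqrt D)\ge\tfrac12\Big(\frac{2\pi\eta^2D}k\Big)^{k/2}\ge\tfrac12\Big(\frac{2\pi\eta^2}n\Big)^{k/2},$$
and for $k=0$ the volume is $1$. By Fubini,
$$\mathrm{vol}(\mathcal W_x)\ge\tfrac14(2\pi c_1^2)^{d_1/2}\Big(\frac{2\pi\eta^2}n\Big)^{(nD-d_1)/2}.$$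

**Step 8: integrate over $\mathcal X$ and compare.** Since $\eta\le1$ and $nD-d_1\le(n-\rho_0)D$, we have $\eta^{nD-d_1}\ge\eta^{(n-\rho_0)D}$. With $\mathrm{vol}(\mathcal X)\ge c_0^D$ and $\frac14\ge4^{-D}$ this gives
$$\mathrm{vol}(\mathcal W)\ge c_3^D\,\eta^{(n-\rho_0)D},\qquad c_3=\tfrac14\,c_0\,\min(1,2\pi c_1^2)^{n/2}\min(1,2\pi/n)^{n/2}>0.\tag{11}$$
The number $D$ depends on $\eta$, but taking $D$-th roots in (9) and (11) removes it:
$$c_3\le C\,\eta^{\rho_0}.$$
Here $c_3,C,\rho_0>0$ are constants, independent of $\eta$, of $\varepsilon$ and of $d$, and $\eta\in(0,1]$ was arbitrary. Letting $\eta\to0$ gives a contradiction. This proves Proposition 6, hence Theorem 2 by Section 5, and hence Theorem 1 by Section 4. $\blacksquare$
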